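# Semiprimeness of the integral monoid ring of a semiprime ring

## Commutative reduced rings

All rings have an identity $1$, which may equal $0$; the zero ring is the empty product of rings. Given a ring $R$ and a ring of coefficients $k$, forget the addition of $R$ and keep only the monoid $(R,\cdot)$. The **monoid ring** $k[R]$ is the set of finite sums $\sum_{r\in R}a_r\hat r$ with $a_r\in k$, where $\hat r\hat s=\widehat{rs}$ and the coefficients commute with the symbols $\hat r$. The case $k=\mathbb Z$ is the one we care about most. Note that $\hat 0$ is a basis element and not the zero of $k[R]$. It satisfies $\hat 0\hat r=\hat 0$.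

**Definition.** A ring $T$ is **semiprime** if it has no nonzero ideal $I$ with $I^2=0$.

There are two equivalent forms. First, $T$ is semiprime iff it has no nonzero nilpotent ideal: if $I^n=0$ with $n\ge 2$ minimal, then $(I^{n-1})^2\subseteq I^n=0$. Second, $T$ is semiprime iff
$$xTx=0\ \Longrightarrow\ x=0. \tag{1}$$
Indeed, if $xTx=0$ then $(TxT)^2=0$; conversely, if $I^2=0$ and $x\in I$ then $xTx\subseteq I^2=0$. For commutative $T$, condition (1) says that $T$ has no nonzero element with square zero, so semiprime means reduced.

How does semiprimeness of $R$ relate to that of $\mathbb Z[R]$? Two tiny examples. For $R=\mathbb Z/4$, which is not reduced, put $\eta=\hat 2-\hat 0$; then $\eta\neq0$ and $\eta^2=\hat 4-2\cdot\hat 0+\hat 0=\hat 0-\hat 0=0$, so $\mathbb Z[R]$ is not reduced either. For $R=\mathbb F_2$, the elements $\hat 0$ and $\hat 1-\hat 0$ are orthogonal idempotents with sum $\hat 1$, so $\mathbb Z[\mathbb F_2]\cong\mathbb Z\times\mathbb Z$ is reduced.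

**Proposition 1.** If $R$ is commutative and reduced, then $\mathbb Z[R]$ is reduced.

*Proof.* Suppose $0\ne\alpha\in\mathbb Z[R]$ and $\alpha^2=0$. If $R=0$ then $\mathbb Z[R]=\mathbb Z$, so let $R\neq 0$.

**Step 1: pass to finitely many fields.** The intersection of the prime ideals of $R$ is $0$, so for any two distinct elements $r,s$ of the support of $\alpha$ some prime does not contain $r-s$. Choose primes $P_1,\dots,P_n$ ($n\ge1$) that do this for all the finitely many pairs, and let $K_i$ be the fraction field of $R/P_i$. The monoid map $R\to\prod K_i$ is injective on the support of $\alpha$, so the image of $\alpha$ in $\mathbb Z[\prod K_i]\subseteq\mathbb C[\prod K_i]$ is nonzero and has square $0$. It remains to show that $\mathbb C[\prod K_i]$ is reduced.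

**Step 2: split off zeros.** The purpose is to replace fields by groups. For a field $K$, $\hat 0$ is a central idempotent of $\mathbb C[K]$ and $\hat 0\,\mathbb C[K]=\mathbb C\hat 0$. The complement $(\hat 1-\hat 0)\mathbb C[K]$ has the basis $\hat r-\hat 0$ $(r\in K^\times)$, and $(\hat r-\hat 0)(\hat s-\hat 0)=\widehat{rs}-\hat 0$. Hence $\mathbb C[K]\cong\mathbb C\times\mathbb C[K^\times]$. Since $\mathbb C[S_1\times S_2]\cong\mathbb C[S_1]\otimes\mathbb C[S_2]$ for monoids,
$$\mathbb C\Bigl[\prod_{i=1}^n K_i\Bigr]\cong\bigotimes_i\bigl(\mathbb C\times\mathbb C[K_i^\times]\bigr)\cong\prod_{E\subseteq\{1,\dots,n\}}\mathbb C\Bigl[\prod_{i\in E}K_i^\times\Bigr].$$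

**Step 3: group algebras.** We show that for every abelian group $G$,
$$\mathbb C[G]\ \text{is reduced.} \tag{2}$$
An element of $\mathbb C[G]$ lies in $\mathbb C[G_0]$ with $G_0$ finitely generated, so $G_0\cong T\times\mathbb Z^m$ with $T$ finite. Now $\mathbb C[T]\cong\mathbb C^{|T|}$, so $\mathbb C[G_0]$ is a finite product of Laurent polynomial rings over $\mathbb C$, which is reduced. $\square$

Three features of this proof will return: finitely many primes separate the support of $\alpha$; the set $E$ of nonzero coordinates cuts the problem into pieces; and on each piece we end in the group algebra of an abelian group, which is reduced in characteristic $0$.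

What changes when $R$ is not commutative? A prime factor of $R$ no longer embeds in a field, and we may not conclude from $\alpha^2=0$. What we have, by (1), is $\alpha\,\mathbb Z[R]\,\alpha=0$, that is,
$$\alpha\hat x\alpha=\sum_{r,s}a_ra_s\,\widehat{rxs}=0\qquad\text{for every }x\in R. \tag{3}$$

## The theorems, and the direction from $k[R]$ to $R$

The paper *On Some Integral Monoid Rings* (kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/1437-18.pdf) is the source of the problem. The facts given as known there are: if $\mathbb Z[R]$ is semiprime then so is $R$; the converse holds for commutative $R$ (Proposition 1); and $\mathbb Z[R]$ is semiprime for every PI domain $R$. The conjecture is that the converse always holds. It does.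

**Theorem A.** Let $R$ be a ring. Then $\mathbb Z[R]$ is semiprime if and only if $R$ is semiprime.

**Theorem B.** Let $k\neq0$ be a (not necessarily commutative) ring with torsion-free additive group. Then $k[R]$ is semiprime if and only if $k$ and $R$ are semiprime.

**Theorem C.** Let $k$ be a field of characteristic $p>0$ and $R$ a prime ring with extended centroid $C$.

1. If $R$ has no idempotent $e\ne0$ with $eRe$ finite, then $k[R]$ is semiprime iff $C^\times$ has no element of order $p$.
2. Otherwise, $k[R]$ is semiprime iff $R\cong M_m(\mathbb F_q)$ for some $m,q$ with $p\nmid|GL_m(\mathbb F_q)|$.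

(The extended centroid is recalled below.) Torsion-freeness in Theorem B cannot simply be dropped: if $p\mid q-1$, pick $\zeta\in\mathbb F_q^\times$ of order $p$; in the commutative ring $\mathbb F_p[\mathbb F_q]$ we have $\hat 1-\hat\zeta\ne0$ but $(\hat 1-\hat\zeta)^p=\hat 1-\hat\zeta^{\,p}=0$.

**Necessity in Theorems A and B, for any $k\ne0$.** The computation with $\mathbb Z/4$ is general. Let $0\ne I\lhd R$ with $I^2=0$, and let $N$ be the $k$-span of all $\hat x-\hat 0$ with $x\in I$. Then $N\neq0$, and $N$ is an ideal because $\hat r(\hat x-\hat 0)=\widehat{rx}-\hat 0$ and $(\hat x-\hat 0)\hat r=\widehat{xr}-\hat 0$. For $x,y\in I$ we get $(\hat x-\hat 0)(\hat y-\hat 0)=\widehat{xy}-\hat 0=0$, so $N^2=0$. If instead $0\ne I\lhd k$ with $I^2=0$, then $I[R]$ is a nonzero ideal of $k[R]$ with square $0$. So if $k[R]$ is semiprime, then so are $k$ and $R$.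

## Coincidences among the products $rxs$

The natural way to use (3) is to look for an $x$ for which all the products $rxs$, with $r,s$ in the support of $\alpha$, are distinct. Then no cancellation is possible in (3), so $a_r^2=0$ for all $r$, and $\alpha=0$.

Try it for $R=M_2(\mathbb Q)$ and $\alpha=\hat r-\hat s$, so that $\alpha\hat x\alpha=\widehat{rxr}-\widehat{rxs}-\widehat{sxr}+\widehat{sxs}$. If $r=E_{11}$ and $s=E_{22}$, the four products are $x_{11}E_{11}$, $x_{12}E_{12}$, $x_{21}E_{21}$, $x_{22}E_{22}$, and any $x$ with no zero entry separates them. But if $s=2r\ne0$, the products are $rxr,\,2rxr,\,2rxr,\,4rxr$, and the middle two coincide whatever $x$ is. This coincidence is harmless: if $rxr\ne0$, the scalars $1,2,2,4$ with signs $+,-,-,+$ record the square of $\hat 1-\hat 2$ in the group ring $\mathbb Z[\mathbb Q^\times]$, and that square is nonzero by (2). So the corrected hope is that a suitable $x$ leaves only coincidences that come from scalars; the problem then moves to the group ring of an abelian group of scalars.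

The corrected hope fails at finite rings. Let $R=M_2(\mathbb F_2)$ and let $\alpha$ have full support. The only nonzero scalar is $1$, so no coincidence can be blamed on scalars; yet for every $x$ the $256$ pairs $(r,s)$ yield at most $16$ products $rxs$. There is no room for a generic $x$.

This is the exact point to get past, and the plan is to cut along it. In a prime ring with no finite corner $eRe$ ($e$ a nonzero idempotent), we shall show that a generic $x$ exists and that only scalar coincidences survive. In a prime ring with a finite corner, we shall shrink to a corner that is a finite matrix ring, where $\mathbb C[M_n(\mathbb F_q)]$ turns out to be semisimple. A semiprime ring mixes both kinds of primes, and the two reductions must be carried out simultaneously.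

## Prime rings, scalars, and the identity $dyb=byd$

A proper ideal $P$ of $R$ is **prime** if $aRb\subseteq P$ implies $a\in P$ or $b\in P$. A ring is **prime** if $0$ is a prime ideal. Two standard facts:

*In a semiprime ring the prime ideals intersect in $0$.* Given $x\ne0$, put $x_0=x$ and choose $0\ne x_{n+1}\in x_nRx_n$, which is possible by (1). By Zorn's lemma there is an ideal $P$ maximal among those containing no $x_n$. If $a,b\notin P$, then $P+RaR$ and $P+RbR$ each contain some $x_n$, hence all later ones, so for some $n$ both contain $x_n$ and $x_{n+1}\in x_nRx_n\subseteq P+RaRbR$. As $x_{n+1}\notin P$, we get $aRb\not\subseteq P$. So $P$ is prime and $x\notin P$.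

*In a prime ring, if $I$ is a nonzero ideal and $uIv=0$, then $u=0$ or $v=0$.* Let $0\neq i\in I$. If $u\ne0$, some $uri\neq0$, and $(uri)Rv\subseteq uIv=0$ gives $v=0$.

**Definition.** Let $R$ be a prime ring. Consider pairs $(I,g)$ with $I$ a nonzero ideal and $g:I\to R$ a map of $R$-bimodules, and identify two pairs if their maps agree on some nonzero ideal contained in both domains. The classes form the **extended centroid** $C$ of $R$.

We use the following facts (Martindale, J. Algebra 12 (1969); Beidar–Martindale–Mikhalev, *Rings with Generalized Identities*, Ch. 2). The extended centroid $C$ is a field, and $R$ is contained in a $C$-algebra $RC$. Moreover: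

- (F1) For $\lambda\in C$ there is a nonzero ideal $U$ of $R$ with $\lambda U\subseteq R$.
- (F2) If $q\in RC$ and $Uq=0$ for a nonzero ideal $U$ of $R$, then $q=0$.
- (F3) Every $R$-bimodule map $g:I\to R$ from a nonzero ideal $I$ is multiplication by some $\lambda\in C$.

For a commutative domain $D$, $C$ is the fraction field: a $D$-linear $g:I\to D$ satisfies $g(x)y=g(xy)=xg(y)$, so $g(x)/x$ is a constant $\lambda$ for $x\neq 0$; and $\lambda=a/b$ is defined on $bD$. For $M_n(D)$ one gets the same field. Its ideals are the $M_n(J)$ with $J\lhd D$, and a bimodule map $g$ satisfies $g(aE_{11})=E_{11}g(aE_{11})E_{11}=\lambda aE_{11}$ by the commutative case, so $g(aE_{ij})=E_{i1}g(aE_{11})E_{1j}=\lambda aE_{ij}$.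

**Lemma 2.** Let $R$ be prime, $b,d\in R$, $b\neq0$, and $dyb=byd$ for all $y\in R$. Then $d=\lambda b$ for some $\lambda\in C$.

*Proof.* By (F3) it suffices that $\sum r_ibs_i\mapsto\sum r_ids_i$ is a well-defined map $RbR\to R$; it is then a bimodule map sending $b$ to $d$. Suppose $\sum r_ibs_i=0$. For every $y$, the hypothesis applied to $s_iy$ gives
$$\Bigl(\sum r_ids_i\Bigr)yb=\sum r_i\,d(s_iy)b=\sum r_i\,b(s_iy)d=\Bigl(\sum r_ibs_i\Bigr)yd=0 .$$
As $b\ne0$ and $R$ is prime, $\sum r_ids_i=0$. $\square$

## Prime rings with and without a finite corner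

**Definition.** A prime ring $R$ is of **type B** if it has an idempotent $e\ne0$ with $eRe$ finite, and of **type A** otherwise.

For example, $M_n(\mathbb Z)$ is of type A: for $e\neq0$ the corner $eRe$ contains $\mathbb Ze$, which is infinite. An infinite field is of type A. Finite prime rings are of type B, and so is the ring of endomorphisms of an infinite-dimensional $\mathbb F_q$-space: if $e$ projects onto a line, then $eRe\cong\mathbb F_q$. The next lemma says that type A excludes much more than finite corners.

**Lemma 3.** Let $R$ be prime.

(a) If $aIb$ is finite for some nonzero ideal $I$ and nonzero $a,b\in R$, then $R$ is of type B.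

(b) If $R$ is of type B, there is an idempotent $e$ such that $eRe$ is a finite field.

*Proof.* (a) **Step 1: turn the finite set into a finite ring.** By primeness choose $z$ with $bza\ne0$, and put $a'=za\ne0$, $c=ba'\neq0$, $S=a'Ib=z(aIb)$. Then $S$ is finite, closed under subtraction, and closed under multiplication since $a'xb\cdot a'yb=a'(xba'y)b$.

**Step 2: $S$ is not nilpotent.** Write $S^j$ for the additive group generated by $j$-fold products. We have $(a'x_1b)(a'x_2b)\cdots(a'x_jb)=a'x_1cx_2c\cdots cx_jb$. As $uIv\ne0$ for nonzero $u,v$, we can choose $x_1,x_2,\dots,x_j\in I$ one after another with $a'x_1c\ne0$, $a'x_1cx_2c\ne0$, and so on, and finally with the whole product nonzero. So $S^j\ne0$ for all $j$.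

**Step 3: $S$ is not nil.** Suppose every element of $S$ is nilpotent. Then $S$ is a nil ideal of the unitization $\mathbb Z\oplus S$, so it lies in its Jacobson radical. Since $S$ is finite, $S^j=S^{j+1}$ for some $j$; put $T=S^j$. Then $T$ is a finite, hence finitely generated, left module with $ST=T$, and Nakayama's lemma gives $T=0$, contradicting Step 2.

**Step 4: find the corner.** Let $s\in S$ be non-nilpotent. The powers of $s$ form a finite semigroup, so some power $g$ of $s$ is idempotent, and $g\neq0$. Finally $gRg\subseteq a'IbRa'Ib\subseteq a'Ib=S$ is finite.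

(b) Let $gRg$ be finite with $g\ne0$ idempotent. It is a prime ring, because $u(gRg)v=uRv$ for $u,v\in gRg$. A finite prime ring is artinian and prime, hence simple artinian, hence $M_m(F)$ with $F$ a finite division ring, which is a field by Wedderburn's theorem. Let $e\in gRg$ be a rank-one idempotent; then $eRe=e(gRg)e\cong F$. $\square$

## In type A, only scalar coincidences persist

A coincidence $axb=cxd$ defines a subgroup of possible $x$'s. We first show that such subgroups can be avoided if they have infinite index, and then that in type A finite index forces a scalar.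

**Lemma 4** (B. H. Neumann, J. London Math. Soc. 29 (1954)). A group is not a finite union of subgroups of infinite index.

*Proof.* We show more: if a group $X$ is a finite union of cosets (say, left cosets) of $n\geq1$ distinct subgroups $X_1,\dots,X_n$, then some $X_i$ has finite index. Use induction on $n$; $n=1$ is clear. Let $n>1$ and suppose $X_n$ has infinite index. Then some coset $gX_n$ is not on the list. It is disjoint from the listed cosets of $X_n$, so it is covered by finitely many cosets of $X_1,\dots,X_{n-1}$. Translating, every coset of $X_n$ is so covered. Replace the listed cosets of $X_n$ by these, and use induction. $\square$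

**Lemma 5.** Let $R$ be prime of type A, $I\ne0$ an ideal, and $a,b,c,d\in R\setminus\{0\}$ such that $\{axb-cxd:x\in I\}$ is finite. Then there is $\lambda\in C^\times$ with $a=\lambda c$ and $d=\lambda b$.

*Proof.* Let $\varphi(x)=axb-cxd$, a map with finite image on $I$.

**Step 1: eliminate $c$, to compare $b$ and $d$.** For $x\in I$ and $y\in R$ we have $xdy\in I$ and
$$\varphi(xdy)-\varphi(x)yd=(axdyb-cxdyd)-(axbyd-cxdyd)=ax(dyb-byd).$$
For fixed $y$ the left side takes finitely many values, so $aI(dyb-byd)$ is finite. Since $R$ is of type A and $a\neq0$, Lemma 3(a) forces $dyb-byd=0$. This holds for all $y$, so Lemma 2 gives $d=\lambda b$ with $\lambda\in C$, and $\lambda\ne0$ as $d\ne0$.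

**Step 2: compare $a$ and $c$.** In $RC$ we now have $\varphi(x)=(a-\lambda c)xb$. Choose $U$ as in (F1) with $\lambda U\subseteq R$. For $u\in U$ the element $u(a-\lambda c)=ua-(\lambda u)c$ lies in $R$, and $u(a-\lambda c)Ib=u\varphi(I)$ is finite. By Lemma 3(a) and type A, $u(a-\lambda c)=0$. Thus $U(a-\lambda c)=0$, and (F2) gives $a=\lambda c$. $\square$

## In type B, matrix corners

**Lemma 6.** Let $R$ be prime, $e=e^2\in R$, $eRe=F$ a finite field, and $H=ReR$.

(a) $H$ is contained in every nonzero ideal of $R$.

(b) Given nonzero $t_1,\dots,t_N\in R$, there is an idempotent $f\in H$ with $fRf\cong M_m(F)$ for some $m\ge1$ and $ft_jf\ne0$ for all $j$. If $R$ is infinite, $m$ can be made arbitrarily large.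

*Proof.* (a) Let $I\neq0$ be an ideal. Then $eIe\neq0$ by primeness, and it is an ideal of the field $F$. So $e\in eIe\subseteq I$.

(b) **Step 1: a pairing.** Let $V=Re$, a right $F$-space, and $W=eR$, a left $F$-space, with the pairing $W\times V\to F$, $(w,v)\mapsto wv$. If $wV=wRe=0$ then $w=0$, and if $Wv=eRv=0$ then $v=0$; so the pairing is nondegenerate on both sides. By primeness applied twice, $eRt_jRe\ne0$, so there are $w_j\in W$, $v_j\in V$ with $w_jt_jv_j\neq0$. The corner must remember these vectors.

**Step 2: dual finite-dimensional spaces.** Let $V_1\subseteq V$ and $W_1\subseteq W$ be nonzero finite-dimensional subspaces containing all $v_j$, respectively all $w_j$. As $V_1$ is finite, adding to $W_1$ for each $0\ne v\in V_1$ some $w$ with $wv\ne0$ gives a finite-dimensional $W_2\supseteq W_1$ that separates the points of $V_1$. Consider $V\to W_2^*$, $v\mapsto(w\mapsto wv)$. It is onto, since no nonzero $w\in W_2$ is killed by all of $V$; and it is injective on $V_1$. Hence $V_1$ can be enlarged to a complement $V_2$ of its kernel, and $V_2\cong W_2^*$. Choose dual bases $v_i'\in V_2$,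 $w_i'\in W_2$ $(1\le i\le m)$ with $w_i'v_j'=\delta_{ij}e$.

**Step 3: the idempotent.** Put $f=\sum_iv_i'w_i'\in ReR=H$. Then $fv_j'=v_j'e=v_j'$ and $w_j'f=ew_j'=w_j'$, so $fv=v$ for $v\in V_2$ and $wf=w$ for $w\in W_2$; in particular $f^2=f$. The map
$$M_m(F)\to fRf,\qquad (c_{ij})\mapsto\sum_{i,j}v_i'c_{ij}w_j'$$
is additive and multiplicative because $w_j'v_k'=\delta_{jk}e$, and it sends the identity to $f$. It is injective, since multiplying the image by $w_k'$ on the left and $v_l'$ on the right gives $c_{kl}$; it is surjective, since $frf=\sum v_i'(w_i'rv_j')w_j'$. Finally $w_j(ft_jf)v_j=w_jt_jv_j\ne0$, so $ft_jf\ne0$.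

**Step 4: large $m$.** We have $m=\dim V_2\ge\dim V_1$. If $\dim V<\infty$, then $V$ is a finite set, on which $R$ acts faithfully ($rRe=0$ implies $r=0$), so $R$ is finite. Hence for infinite $R$ we may take $\dim V_1$ as large as we like. $\square$

## Semisimplicity of the monoid algebra of $M_n(\mathbb F_q)$

The following is due to Kovács (Proc. AMS 116 (1992)) and, over $\mathbb C$, to Okniński–Putcha (Trans. AMS 323 (1991)). We give a short proof. For $n=1$ we have seen it: $K[F]\cong K\times K[F^\times]$.

**Lemma 7.** Let $F=\mathbb F_q$ and let $K$ be an algebraically closed field with $\operatorname{char}K\nmid q\,|GL_n(F)|$. Then $K[M_n(F)]$ is semisimple.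

*Proof.* Induction on $n$, starting from $K[M_0(F)]=K$. Let $n\ge1$, $A=K[M_n(F)]$, $e=\mathrm{diag}(1,\dots,1,0)$, and $B=\hat eA\hat e\cong K[M_{n-1}(F)]$, with identity $\hat e$. Since $|GL_{n-1}(F)|$ divides $|GL_n(F)|$, $B$ is semisimple by induction, so $B\cong\prod_jM_{d_j}(K)$. The ideal $J=A\hat eA$ is the span of all $\widehat{aeb}$. The matrices $aeb$ are exactly the singular ones, so $A/J\cong K[GL_n(F)]$, which is semisimple by Maschke's theorem. The work is to show that $J$ is semisimple.

**Step 1: a symmetric nondegenerate form on $A$.** Since $\operatorname{char}K\nmid q$, there is a nontrivial additive character $\psi:F\to K^\times$. Let $\tau:A\to K$ be linear with $\tau(\hat r)=\psi(\operatorname{tr}r)$. From $\operatorname{tr}(rs)=\operatorname{tr}(sr)$ we get $\tau(\alpha\beta)=\tau(\beta\alpha)$. The form $(\alpha,\beta)\mapsto\tau(\alpha\beta)$ has matrix $(\psi(\operatorname{tr}(rs)))_{r,s}$. Its rows are characters $s\mapsto\psi(\operatorname{tr}(rs))$ of the group $(M_n(F),+)$. They are distinct: if $r\ne r'$, then $\operatorname{tr}((r-r')s)$ takes all values in $F$ as $s$ varies,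 and $\psi$ is not trivial. Distinct characters are linearly independent, so the form is nondegenerate.

**Step 2: $A\hat e$ is the $B$-dual of $\hat eA$.** Consider
$$A\hat e\to\operatorname{Hom}_B(\hat eA,B),\qquad x\mapsto(m\mapsto mx),$$
where $\hat eA$ is a left $B$-module; this is a map of right $B$-modules. It is injective: if $\hat eAx=0$ with $x=x\hat e$, then for every $\alpha\in A$
$$0=\tau(\hat e\alpha x)=\tau(\alpha x\hat e)=\tau(\alpha x),$$
so $x=0$ by Step 1. Now count dimensions. If $L_j$ is the simple $B$-module of dimension $d_j$ and $M\cong\bigoplus L_j^{n_j}$, then, as $B\cong\bigoplus L_j^{d_j}$, $\dim\operatorname{Hom}_B(M,B)=\sum n_jd_j=\dim M$. And $\dim A\hat e=q^{n(n-1)}=\dim\hat eA$, since these count the matrices with last column, respectively last row, zero. So the map is an isomorphism.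

**Step 3: a semisimple ring that maps onto $J$.** As $B$ is semisimple, $\hat eA$ is a finitely generated projective left $B$-module. Hence
$$A\hat e\otimes_B\hat eA\cong\operatorname{Hom}_B(\hat eA,B)\otimes_B\hat eA\cong\operatorname{End}_B(\hat eA),\qquad x\otimes y\mapsto(m\mapsto(mx)y).$$
Write endomorphisms on the right. Applying first $x\otimes y$ and then $x'\otimes y'$ sends $m$ to $mxyx'y'=m\,x(yx')\,y'$, so under the bijection multiplication in $\operatorname{End}_B(\hat eA)$ becomes
$$(x\otimes y)(x'\otimes y')=x(yx')\otimes y'.$$
With this product $A\hat e\otimes_B\hat eA$ is a semisimple ring, because the endomorphism ring of a finitely generated module over the semisimple ring $B$ is semisimple. The map $x\otimes y\mapsto xy$ is well defined, multiplicative by the displayed formula, and onto $A\hat eA=J$. So $J$ is a quotient of a semisimple ring; that is, $J$ is a semisimple ring with an identity element.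

**Step 4: conclude.** Let $N$ be a nilpotent ideal of $A$. Its image in the semisimple ring $A/J$ is $0$, so $N\subseteq J$ is a nilpotent ideal of $J$, and $N=0$. As $A$ is finite-dimensional, it is semisimple. $\square$

**Corollary 8.** If $S$ is a finite product of matrix rings over finite fields, then $\mathbb C[S]$ is a finite product of matrix algebras $M_d(\mathbb C)$.

*Proof.* Use Lemma 7, $\mathbb C[S_1\times S_2]\cong\mathbb C[S_1]\otimes\mathbb C[S_2]$, and $M_c(\mathbb C)\otimes M_d(\mathbb C)\cong M_{cd}(\mathbb C)$. For the empty product, $\mathbb C[0]=\mathbb C$. $\square$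

## Reduction to an abelian group times a finite matrix monoid

**Proposition 9.** Let $k\ne0$ be any ring and $R$ a semiprime ring. Suppose $0\ne\alpha\in k[R]$ and $\alpha k[R]\alpha=0$. Then there are an abelian group $G$, a finite product $S$ of matrix rings over finite fields, and $0\neq\delta\in k[G\times S]$ with $\delta\,k[G\times S]\,\delta=0$.

Moreover, if $R$ is prime of type A, one may take $S=0$ and $G=1$ or $G=C^\times$. If $R$ is prime of type B, one may take $G=1$ and $S=fRf\cong M_m(F)$ for some idempotent $f\in R$ and some finite field $F$.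

*Proof.* If $R=0$, take $G=1$, $S=0$, $\delta=\alpha$. Let $R\ne0$.

**Step 1: reduce to finitely many primes.** As in Proposition 1, choose finitely many, at least one, prime ideals of $R$ such that any two distinct elements of the support of $\alpha$ stay distinct modulo one of them. If $R$ is prime, choose just the prime $0$. Discard superfluous primes until the remaining $P_1,\dots,P_n$ have the same intersection and satisfy $\bigcap_{j\ne i}P_j\not\subseteq P_i$ for all $i$ (for $n=1$ the empty intersection is $R$). Under the surjection $k[R]\to k[R/\bigcap P_i]$ the image of $\alpha$ is nonzero, because its support is mapped injectively, and it still satisfies the hypothesis. So we may assume $\bigcap P_i=0$. Put $R_i=R/P_i$; then $R\subseteq\prod R_i$.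

**Step 2: find elements of $R$ with independent coordinates.** We may only insert elements of $R$, not of $\prod R_i$, between two copies of $\alpha$. Let $I_i=\bigcap_{j\ne i}P_j$, the set of elements of $R$ whose coordinates outside $i$ vanish. Its projection to $R_i$ is injective, as $I_i\cap P_i=0$, and the image is a nonzero ideal of $R_i$, as $I_i\not\subseteq P_i$. Identify $I_i$ with this image. Then $\bigoplus I_i\subseteq R$.

Let $\mathcal A$ and $\mathcal B$ be the sets of indices with $R_i$ of type A and of type B. Put $M_A=\prod_{\mathcal A}R_i$, $M_B=\prod_{\mathcal B}R_i$, $I_A=\bigoplus_{\mathcal A}I_i$. Then $k[R]\subseteq k[M_A\times M_B]=\mathbb Z[M_A]\otimes_{\mathbb Z}k[M_B]$, and we write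
$$\alpha=\sum_{a\in\Sigma}\hat a\otimes\beta_a,\qquad\Sigma\subseteq M_A\text{ finite and nonempty},\quad0\ne\beta_a\in k[M_B]. \tag{4}$$

**Step 3: make the type B coordinates finite.** For $i\in\mathcal B$, Lemma 3(b) gives an idempotent $e_i$ with $e_iR_ie_i$ a finite field, and by Lemma 6(a) the ideal $H_i=R_ie_iR_i$ lies in $I_i$. Let $Y\subseteq M_B$ be the finite set of elements that occur in the $\beta_a$. For each pair $b\ne b'$ in $Y$ pick a coordinate $i$ with $b_i\ne b'_i$, and use Lemma 6(b) to choose idempotents $f_i\in H_i$, with $f_iR_if_i$ a matrix ring over a finite field, such that $f_i(b_i-b_i')f_i\ne0$ for all pairs assigned to $i$. With $f=(f_i)$, the map $b\mapsto fbf$ is injective on $Y$. Put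
$$S=fM_Bf=\prod_{i\in\mathcal B}f_iR_if_i,\qquad\beta_a'=\hat f\beta_a\hat f\in k[S].$$
By injectivity on $Y$, $\beta_a'\neq0$.

Let $x\in I_A$, $t\in S$, $\kappa\in k$. Since $f_i\in I_i$, we have $t\in\bigoplus_{\mathcal B}I_i$, so $(x,t)\in R$ and $\alpha\,\kappa\widehat{(x,t)}\,\alpha=0$. Multiply on both sides by $\hat 1\otimes\hat f$ inside $k[M_A\times M_B]$ and use $t=ftf$:
$$\sum_{a,a'\in\Sigma}\widehat{axa'}\otimes\beta_a'\,\kappa\hat t\,\beta_{a'}'=0\qquad(x\in I_A,\ t\in S,\ \kappa\in k). \tag{5}$$

**Step 4: single out a family of scalar multiples.** For $a\in M_A$ let $\operatorname{supp}a=\{i\in\mathcal A:a_i\ne0\}$. Choose $a_0\in\Sigma$ with $|\operatorname{supp}a_0|$ maximal, put $E=\operatorname{supp}a_0$, and let $G=\prod_{i\in E}C_i^\times$, where $C_i$ is the extended centroid of $R_i$. Let $\Lambda$ be the set of those $a\in\Sigma$ with $\operatorname{supp}a=E$ for which there is $\lambda_a=(\lambda_i)_{i\in E}\in G$ with $a_i=\lambda_i(a_0)_i$ for all $i\in E$; write $a=\lambda_aa_0$. Since $C_i$ is a field and $(a_0)_i\ne0$, $\lambda_a$ is unique. Since $a$ vanishes outside $E$, $\lambda_a$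 determines $a$, so the $\lambda_a$ are pairwise distinct. And $a_0\in\Lambda$. (If $E=\emptyset$, then $\Sigma=\Lambda=\{0\}$ and $G=1$.)

**Step 5: a generic element.** We claim that there is $x\in I_A$ such that

1. $(a_0)_ix_i(a_0)_i\ne0$ for all $i\in E$;
2. if $a,a'\in\Sigma$, $c,c'\in\Lambda$ and $axa'=cxc'$, then $a,a'\in\Lambda$.

The elements $x$ that violate this lie in one of finitely many subgroups of $I_A$, namely $\{x:(a_0)_ix_i(a_0)_i=0\}$ for $i\in E$, and $\{x:axa'=cxc'\}$ for $(a,a')\in(\Sigma\times\Sigma)\setminus(\Lambda\times\Lambda)$ and $c,c'\in\Lambda$. If there are none, take $x=0$. Otherwise, by Lemma 4, it suffices that each has infinite index. Note that a subgroup that is the kernel of an additive map has finite index iff the map has finite image, and that $I_A$ projects onto $I_i$.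

For (1): if $\{x:(a_0)_ix_i(a_0)_i=0\}$ had finite index, then $(a_0)_iI_i(a_0)_i$ would be finite, contradicting Lemma 3(a), since $R_i$ is of type A.

For (2): suppose $\{x\in I_A:axa'=cxc'\}$ has finite index, where $c,c'\in\Lambda$. We show that $a,a'\in\Lambda$. For each $i\in\mathcal A$ the set $\{a_iua_i'-c_iuc_i':u\in I_i\}$ is finite. Let $i\in E$; then $c_i,c_i'\ne0$. If $a_i=0$ or $a_i'=0$, then $c_iI_ic_i'$ is finite, contradicting Lemma 3(a). So $E\subseteq\operatorname{supp}a\cap\operatorname{supp}a'$, and by the maximality of $|E|$ we get $\operatorname{supp}a=\operatorname{supp}a'=E$. Now Lemma 5 applies in $R_i$ for each $i\in E$ and gives $\mu_i\in C_i^\times$ with $a_i=\mu_ic_i$ and $c_i'=\mu_ia_i'$. Since $c_i$ and $c_i'$ are $C_i^\times$-multiples of $(a_0)_i$, so are $a_i$ and $a'_i=\mu_i^{-1}c_i'$. Hence $a,a'\in\Lambda$. This proves the claim.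

**Step 6: read off $\delta$.** Fix such an $x$ and let $D=\{cxc':c,c'\in\Lambda\}\subseteq M_A$. As $\mathbb Z[M_A]\otimes k[M_B]=\bigoplus_{z\in M_A}\hat z\otimes k[M_B]$, the part of (5) with $axa'\in D$ vanishes by itself. By (2), it consists exactly of the terms with $(a,a')\in\Lambda\times\Lambda$. So
$$\sum_{c,c'\in\Lambda}\widehat{cxc'}\otimes\beta_c'\,\kappa\hat t\,\beta_{c'}'=0 .$$
Here $cxc'=\lambda_c\lambda_{c'}\,a_0xa_0$ on the coordinates in $E$, and it is zero outside $E$. By (1), distinct $\lambda\in G$ give distinct $\lambda\,a_0xa_0$. So the last equation says that for each $g\in G$ the sum of the $\beta_c'\kappa\hat t\beta_{c'}'$ over all $c,c'$ with $\lambda_c\lambda_{c'}=g$ is $0$. In other words, the element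
$$\delta=\sum_{c\in\Lambda}\hat\lambda_c\otimes\beta_c'\in\mathbb Z[G]\otimes k[S]=k[G\times S]$$
satisfies $\delta\,\kappa\hat t\,\delta=0$ for all $\kappa\in k$, $t\in S$. The elements $\hat g$ with $g\in G$ are central in $k[G\times S]$, so $\delta\,k[G\times S]\,\delta=0$. And $\delta\neq0$, because the $\lambda_c$ are distinct, the $\beta_c'$ are nonzero, and $a_0\in\Lambda$.

**Step 7: the prime case.** If $R$ is prime, only the prime $0$ was used. In type A, $\mathcal B=\emptyset$, so $S=0$, and $G$ is $1$ (if $E=\emptyset$) or $C^\times$. In type B, $\mathcal A=\emptyset$, so $G=1$ and $S=fRf$ is a matrix ring over a finite field. $\square$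

## Integer coefficients

**Lemma 10.** If $Q$ is a semiprime ring, then so are $M_d(Q)$ and the Laurent polynomial ring $Q[t,t^{-1}]$.

*Proof.* Let $x\in M_d(Q)$ with $xM_d(Q)x=0$. The $(l,h)$ entry of $x\,\kappa E_{ij}\,x$ is $x_{li}\kappa x_{jh}$, so $x_{li}\kappa x_{jh}=0$ for all $\kappa\in Q$ and all indices. Taking $(j,h)=(l,i)$ gives $x_{li}Qx_{li}=0$, so $x_{li}=0$. If $0\ne x\in Q[t,t^{-1}]$ has leading coefficient $u$ and $x\kappa x=0$ for all $\kappa\in Q$, then $u\kappa u=0$ for all $\kappa$, so $u=0$, a contradiction. $\square$

**Proof of Theorem A.** Necessity has been shown. Let $R$ be semiprime and suppose that $\mathbb Z[R]$ is not. By (1) there is $0\neq\alpha$ with $\alpha\mathbb Z[R]\alpha=0$, and Proposition 9 with $k=\mathbb Z$ gives $0\neq\delta\in\mathbb Z[G\times S]$ with $\delta\,\mathbb Z[G\times S]\,\delta=0$. By linearity $\delta\,\mathbb C[G\times S]\,\delta=0$. By Corollary 8,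
$$\mathbb C[G\times S]=\mathbb C[G]\otimes\mathbb C[S]\cong\prod_jM_{d_j}(\mathbb C[G]).$$
By (2), $\mathbb C[G]$ is commutative and reduced, hence semiprime, so by Lemma 10 the product on the right is semiprime. Therefore $\delta=0$, a contradiction. $\blacksquare$

## Torsion-free coefficient rings

**Proof of Theorem B.** Necessity has been shown. Let $k\neq 0$ be torsion-free, let $k$ and $R$ be semiprime, and suppose that $k[R]$ is not. Take $\delta,G,S$ from Proposition 9. Replace $G$ by the subgroup generated by the $G$-components of the support of $\delta$; then $G=T\times\mathbb Z^m$ with $T$ finite. We enlarge $k$, keeping it semiprime, until the finite monoid $T\times S$ gives matrix rings.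

**Step 1: adjoin $\mathbb Q$.** Let $k'=k\otimes\mathbb Q$, which contains $k$ since $k$ is torsion-free. It is semiprime: if $N\lhd k'$ and $N^2=0$, then $N\cap k$ is an ideal of $k$ with square zero, so $N\cap k=0$. Every element of $N$ has a positive integer multiple in $N\cap k$, so $N=0$.

**Step 2: a splitting field for $T\times S$.** We want a finite Galois extension $L/\mathbb Q$ with
$$L[T\times S]\cong\prod_jM_{d_j}(L). \tag{6}$$
The algebra $\mathbb C[T\times S]=\mathbb C[T]\otimes\mathbb C[S]$ is semisimple by Corollary 8. A nilpotent ideal of $\overline{\mathbb Q}[T\times S]$ extends to a nilpotent ideal over $\mathbb C$, so $\overline{\mathbb Q}[T\times S]$ is semisimple too, and $\overline{\mathbb Q}[T\times S]\cong\prod_jM_{d_j}(\overline{\mathbb Q})$ because $\overline{\mathbb Q}$ is algebraically closed. The finitely many matrix units on the right correspond to combinations of elements of $T\times S$ with coefficients in some number field; let $L$ be a number field that contains them and is Galois over $\mathbb Q$. These matrix units lie in $L[T\times S]$, are linearly independent, and their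 number is $\dim_LL[T\times S]$. So they form an $L$-basis, and (6) follows.

**Step 3: adjoin $L$.** Let $\Gamma=\operatorname{Gal}(L/\mathbb Q)$ and $k'_L=k'\otimes_{\mathbb Q}L$, on which $\Gamma$ acts through $L$. We show that $k'_L$ is semiprime. Let $N\lhd k'_L$ with $N^2=0$. Then $N'=\sum_{\sigma\in\Gamma}\sigma(N)$ is a finite sum of nilpotent ideals, so it is a nilpotent ideal, and it is $\Gamma$-stable. Its intersection with $k'$ is a nilpotent ideal of $k'$, so it is $0$. Let $\ell_i$ be a basis of $L/\mathbb Q$ and $x=\sum\kappa_i\otimes\ell_i\in N'$. For $\ell\in L$ we have $\ell x\in N'$ and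
$$\sum_{\sigma\in\Gamma}\sigma(\ell x)=\sum_i\kappa_i\operatorname{tr}_{L/\mathbb Q}(\ell\ell_i)\in N'\cap k'=0 .$$
Letting $\ell$ run over the trace-dual basis gives $\kappa_i=0$ for every $i$. So $N'=0$ and $N=0$.

**Step 4: conclude.** By (6), $k'_L[T\times S]=k'_L\otimes_LL[T\times S]\cong\prod_jM_{d_j}(k'_L)$, hence
$$k'_L[G\times S]\cong\prod_jM_{d_j}\bigl(k'_L[\mathbb Z^m]\bigr),$$
which is semiprime by Step 3 and Lemma 10 (applied $m$ times for Laurent polynomials). On the other hand, every element of $k'_L[G\times S]$ is a sum of terms $\zeta\kappa\hat s$ with $\kappa\in k$, $s\in G\times S$ and $\zeta\in L$, and $\zeta$ is central. So $\delta\,k[G\times S]\,\delta=0$ implies $\delta\,k'_L[G\times S]\,\delta=0$, while $\delta\ne0$ because $k\subseteq k'_L$. This is a contradiction. $\blacksquare$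

## Coefficient fields of characteristic $p$

**Proof of Theorem C, part 1.** Here $R$ is prime of type A.

**No element of order $p$ implies semiprime.** Assume that $C^\times$ has no element of order $p$. If $k[R]$ is not semiprime, Proposition 9 gives $0\ne\delta\in k[G]$ with $\delta\,k[G]\,\delta=0$, so $\delta^2=0$, where $G\in\{1,C^\times\}$. The element $\delta$ lies in $k[T\times\mathbb Z^m]$ for a finitely generated subgroup $T\times\mathbb Z^m$ of $G$ with $T$ finite and $p\nmid|T|$. By Maschke's theorem the commutative algebra $k[T]$ is a finite product of fields, so $k[T\times\mathbb Z^m]$ is a finite product of domains, which is reduced. So $\delta=0$, a contradiction.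

**An element of order $p$ yields a nilpotent ideal.** Let $\lambda\in C^\times$ have order $p$. We copy the element $\hat 1-\hat\zeta$ from the example $\mathbb F_p[\mathbb F_q]$, but on an ideal where $\lambda$ acts. Let
$$U=\{u\in R:\lambda^ju\in R\text{ for }0\le j<p\}.$$
This is an ideal, stable under $\lambda$ because $\lambda^p=1$. By (F1) there are nonzero ideals $U_j$ with $\lambda^jU_j\subseteq R$, and $U$ contains the product $U_0U_1\cdots U_{p-1}$, which is nonzero since $R$ is prime. So $U\ne0$. Let $N$ be the $k$-span of all $\hat u-\widehat{\lambda u}$ with $u\in U$. It is an ideal, since $\hat r(\hat u-\widehat{\lambda u})=\widehat{ru}-\widehat{\lambda ru}$ and similarly on the right. It is nonzero, since $\lambda\ne1$ gives $\lambda u\ne u$ for $u\neq0$. For $u_1,\dots,u_p\in U$ put $u=u_1\cdots u_p$. As scalars are central in $RC$,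
$$\prod_{i=1}^p(\hat u_i-\widehat{\lambda u_i})=\sum_{j=0}^p(-1)^j\binom pj\widehat{\lambda^ju}=\hat u+(-1)^p\,\widehat{\lambda^pu}=\bigl(1+(-1)^p\bigr)\hat u=0$$
in characteristic $p$ (for $p=2$ because $2=0$). So $N^p=0$, and $k[R]$ is not semiprime.

**Proof of Theorem C, part 2.** Here $R$ is prime of type B. Fix $e$ with $eRe=F=\mathbb F_q$ a finite field, by Lemma 3(b). We first collect two ways to see that a monoid ring is not semiprime.

**Step 1: corners pass failure upward.** Let $f=f^2\in R$ and suppose that $k[fRf]$ is not semiprime, say $0\ne\alpha\in k[fRf]$ with $\alpha\,k[fRf]\,\alpha=0$. Since $\alpha=\hat f\alpha\hat f$, we get $\alpha k[R]\alpha=\alpha\,\hat fk[R]\hat f\,\alpha=\alpha\,k[fRf]\,\alpha=0$. So $k[R]$ is not semiprime.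

**Step 2: matrix rings with $p$ dividing the group order fail.** Let $m\geq1$, let $F'$ be a finite field, and suppose $p\mid|GL_m(F')|$. If $k[M_m(F')]$ were semiprime, it would be semisimple, being finite-dimensional, and so would its quotient $k[GL_m(F')]$ by the span of the singular matrices. But in $k[GL_m(F')]$ the element $\nu=\sum_g\hat g$ is nonzero and central, with $\nu^2=|GL_m(F')|\,\nu=0$. So $k[M_m(F')]$ is not semiprime.

**Step 3: infinite $R$.** Then $R$ is not isomorphic to any $M_m(\mathbb F_q)$, and we must show that $k[R]$ is not semiprime. By Lemma 6(b) there are idempotents $f$ with $fRf\cong M_m(F)$ and $m$ arbitrarily large. From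
$$|GL_m(F)|=q^{m(m-1)/2}\prod_{i=1}^m(q^i-1)$$
we see that $p\mid|GL_m(F)|$ once $m$ is large: if $p\mid q$, $m\ge2$ suffices; otherwise $m\ge d$ suffices, where $d$ is the order of $q$ modulo $p$. Steps 2 and 1 show that $k[R]$ is not semiprime.

**Step 4: finite $R$.** Then $R$ is a finite prime ring, so $R\cong M_m(\mathbb F_{q'})$ for some $m\ge1$ and some $q'$, as in the proof of Lemma 3(b); here $m$ and $q'$ are determined by $R$. If $p\mid|GL_m(\mathbb F_{q'})|$, then $k[R]$ is not semiprime by Step 2. Now suppose $p\nmid|GL_m(\mathbb F_{q'})|$. If $m=1$, then, as in Step 2 of Proposition 1, $k[\mathbb F_{q'}]\cong k\times k[\mathbb F_{q'}^\times]$, which is semisimple by Maschke's theorem. (Here $p\mid q'$ is allowed, so Lemma 7 would not cover this case.) If $m\ge2$, then $q'$ divides $|GL_m(\mathbb F_{q'})|$, so $p\nmid q'$, and Lemma 7 shows that $\bar k[R]$ is semisimple. A nilpotent ideal of $k[R]$ extends to a nilpotent ideal of $\bar k[R]$, which is $0$. So $k[R]$ is semiprime. $\blacksquare$
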